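# Lines on hypersurfaces of degree at most $n-1$, and two components on the Fermat hypersurface

We work over $\mathbb C$. If $X\subset\mathbb P^n$ is a hypersurface, $F_1(X)\subset G(1,n)$ denotes its Fano scheme of lines: the subscheme of the Grassmannian of lines in $\mathbb P^n$ that parametrizes the lines contained in $X$.

## 1. The guess "always irreducible", tested in degrees 1 and 2

Let $X=\{F=0\}\subset \mathbb P^n$ be a smooth hypersurface of degree $d\le n-1$. There are many lines on $X$. Through any point $p\in X$ the directions form a $\mathbb P^{n-1}$, and the coefficients of $\tau^1,\dots,\tau^d$ in $F(p+\tau x)$ give $d$ equations on this $\mathbb P^{n-1}$ for the line to lie in $X$. Since $d\le n-1$, they have a common solution. So $F_1(X)$ is nonempty, and lines pass through every point of $X$. Is $F_1(X)$ always reduced and irreducible? The question is posed as an open question in "3264 & All That". Precisely: is it true for every pair $(n,d)$ with $1\le d\le n-1$ and every smooth $X$, not merely a general one? The pair $(3,2)$ is excluded, because on a smooth quadric surface $F_1(X)$ is a disjoint union of two conics, one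 for each ruling.

The first guess is yes, with the quadric surface as a low-dimensional accident. Let us test it.

*Degree 1.* Here $X\cong\mathbb P^{n-1}$ is a hyperplane and $F_1(X)=G(1,n-1)$, which is smooth and irreducible.

*Degree 2.* Let $X=\{Q=0\}$ be a smooth quadric. The lines on $X$ through $p$ correspond to the points of the quadric that $Q$ defines in $\mathbb P(p^\perp/p)\cong\mathbb P^{n-2}$, and the form induced on $p^\perp/p$ is nondegenerate of rank $n-1$. For $n\ge4$ this is an irreducible quadric of dimension $n-3\geq 1$. So $\{(p,L):p\in L\subset X\}$ is projective over the irreducible variety $X$ with irreducible fibers all of the same dimension. It is therefore irreducible, and so is its image $F_1(X)$. For $n=3$ the fiber is a quadric in $\mathbb P^1$, that is, two points, and this is where the two rulings come from.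

So far the guess survives, and the exclusion of $(3,2)$ seems to be all that is needed. The answer is nevertheless **no**. What happens on the quadric surface happens again in every even degree $d$ in $\mathbb P^{d+1}$.

## 2. Three theorems on $F_1(X)$ for $d\le n-1$

Let $X_{n,d}=\{x_0^d+\dots+x_n^d=0\}\subset\mathbb P^n$ be the Fermat hypersurface. Its partial derivatives $d\,x_i^{d-1}$ have no common zero in $\mathbb P^n$, so it is smooth.

**Theorem A.** If $d\ge4$ is even and $n=d+1$, then $F_1(X_{n,d})$ is not irreducible.

**Theorem B.** Let $1\le d\le n-1$. Then $F_1(X_{n,d})$ is reduced, a local complete intersection, of pure dimension $2n-3-d$. It is irreducible unless $d$ is even and $d=n-1$; in that case it has exactly two irreducible components.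

**Theorem C.** Let $X\subset\mathbb P^n$ be any smooth hypersurface of degree $d\le n-1$.

1. If $d\le3$ and $(n,d)\ne(3,2)$, then $F_1(X)$ is smooth and irreducible.
2. If $d=4$, then $F_1(X)$ is reduced of pure dimension $2n-7$. If $n\ge6$, it is normal and irreducible.
3. If $d=5$ and $n\ge7$, then $F_1(X)$ is reduced of pure dimension $2n-8$. If $n\ge8$, it is normal and irreducible.

Theorem A answers the question negatively, with infinitely many failing pairs $(n,d)=(d+1,d)$, $d\ge4$ even. The first is the Fermat quartic fourfold in $\mathbb P^5$. For $d\le4$ the theorems together give a complete list: apart from the excluded $(3,2)$ the only failing pair is $(5,4)$, and there only irreducibility fails. The pairs with $d\ge5$ covered by neither Theorem A nor part 3 of Theorem C are not decided here.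

## 3. Tangent spaces to $F_1(X)$, and how normality runs out at $(5,4)$

Suppose we try to prove the guess. The natural plan is to show that $F_1(X)$ is connected and that its singular locus has codimension at least $2$. As we will see, this makes $F_1(X)$ normal, and a connected normal scheme is irreducible. This section sets up the plan, which will later prove Theorem C, and finds where it stops.

**Notation.** Let $V=\mathbb C^2$ and let $S^k=\mathrm{Sym}^kV^*$ be the space of binary forms of degree $k$ in $s,t$, so $\dim S^k=k+1$ and $S^1=V^*$. For subspaces $A\subset S^a$, $B\subset S^b$, let $AB\subset S^{a+b}$ be the span of all products. The empty set has dimension $-\infty$.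

**Equations of $F_1(X)$ near a line.** Let $L=\{x_2=\dots=x_n=0\}\subset X$. Lines near $L$ have a unique parametrization $(s,t,m_2,\dots,m_n)$ with $m_i\in V^*$, which identifies a chart of $G(1,n)$ with $(V^*)^{n-1}\cong\mathbb A^{2(n-1)}$. In this chart $F_1(X)$ is given by the vanishing of the $d+1$ coefficients of $F(s,t,m_2,\dots,m_n)\in S^d$. Write
$$F=\sum_{i\ge2}x_iF_i(x_0,x_1)+(\text{terms of order}\ge2\text{ in }x_2,\dots,x_n),\qquad F_i\in S^{d-1},$$
identifying $x_0=s$, $x_1=t$.

**Definition.** $W_L=\langle F_2,\dots,F_n\rangle\subset S^{d-1}$, and $w=\dim W_L$.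

The partial derivatives of $F$ restricted to $L$ are $(0,0,F_2,\dots,F_n)$, so in any coordinates $W_L$ is the span of all partial derivatives of $F$ restricted to $L$. In particular, a line parametrized by $(\ell_0,\dots,\ell_n)$ on the Fermat hypersurface has $W_L=\langle \ell_0^{d-1},\dots,\ell_n^{d-1}\rangle$. Smoothness of $X$ along $L$ says exactly that the forms in $W_L$ have no common zero on $L$; we say that $W_L$ has no base points.

The differential at $L$ of the $d+1$ equations is
$$(V^*)^{n-1}\to S^d,\qquad (m_i)\mapsto\sum_{i\geq 2} m_iF_i,\qquad\text{with image }V^*W_L. \tag{1}$$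
So every component of $F_1(X)$ has dimension at least $2(n-1)-(d+1)=2n-3-d$, and $F_1(X)$ is smooth of dimension $2n-3-d$ at $L$ if $V^*W_L=S^d$. Let
$$S=\{L\in F_1(X): V^*W_L\ne S^d\}.$$
This is closed, since it is the locus where a matrix varying algebraically with $L$ drops rank. As $F_1(X)\neq\emptyset$ for $d\le n-1$, we get two consequences.

(a) If $\dim S<2n-3-d$, then $F_1(X)$ is a reduced local complete intersection of pure dimension $2n-3-d$. Indeed $S$ contains no component, so the complement of $S$ is dense and smooth of dimension $2n-3-d$. Hence $F_1(X)$ has the pure dimension predicted by its number of equations, so it is a local complete intersection, hence Cohen–Macaulay. It is generically reduced, and a generically reduced Cohen–Macaulay scheme is reduced.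

(b) If $\dim S\le2n-5-d$, then $F_1(X)$ is moreover normal, because it is Cohen–Macaulay (so $S_2$) and regular in codimension $1$ (so $R_1$), and Serre's criterion applies. If it is also connected, it is irreducible.

**The plan at $(5,4)$.** Take the Fermat quartic fourfold $X=X_{5,4}$. Let $C_1=\{x_0^4+x_1^4+x_2^4=0\}$ in the plane $x_3=x_4=x_5=0$ and $C_2=\{x_3^4+x_4^4+x_5^4=0\}$ in the plane $x_0=x_1=x_2=0$. For $p\in C_1$ and $q\in C_2$ the line $\overline{pq}$, parametrized by $sp+tq$, lies on $X$, since $F(sp+tq)=s^4F(p)+t^4F(q)=0$. This gives a two-dimensional family of lines. On each of them $W_L=\langle s^3,t^3\rangle$ and $V^*W_L=\langle s^4,s^3t,st^3,t^4\rangle\not\ni s^2t^2$. So all these lines lie in $S$, and by (1) the tangent space to $F_1(X)$ there has dimension $8-4=4$. By Theorem B, $F_1(X)$ has pure dimension $3$. So $F_1(X)$ is singular along a surface, in codimension $1$, and is not normal. Here (b) cannot be applied, and even connectedness would no longer exclude several components meeting in codimension $1$.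

Non-normality does not prove reducibility, however. One may next try to disprove irreducibility by looking for a family of lines of too large dimension. On $X_{n,d}$ the obvious candidates come from cones. If $\zeta^d=-1$, the hyperplane section $x_0=\zeta x_1$ is $\{x_2^d+\dots+x_n^d=0\}$ in a $\mathbb P^{n-1}$ with coordinates $x_1,\dots,x_n$. This is a cone, and the lines through its vertex form a family of dimension $n-3$. But $n-3<2n-3-d$ as soon as $d\le n-1$; for $d=n-1$ the family is too small by exactly $1$. Section 6 shows that $F_1(X_{n,d})$ has pure dimension $2n-3-d$, so no such search can succeed. Any two components have the same dimension, and we need a discrete invariant that distinguishes them.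

## 4. The two rulings of a quadric surface separated by a sign

We look for such an invariant where we know that there are two components. For $\ell=\alpha s+\beta t$ and $\ell'=\alpha's+\beta't$ in $V^*$ put
$$[\ell,\ell']=\alpha\beta'-\alpha'\beta .$$
This vanishes exactly when $\ell,\ell'$ are proportional, and a linear change of basis multiplies all brackets by the same nonzero constant. A line in $\mathbb P^n$ together with a basis of the underlying $2$-space is a tuple $(\ell_0,\dots,\ell_n)\in(V^*)^{n+1}$ spanning $V^*$, and it lies on $X_{n,d}$ if and only if $\sum\ell_i^d=0$ in $S^d$.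

Take $n=3$, $d=2$, and a line on $x_0^2+\dots+x_3^2=0$ with the $\ell_i$ pairwise non-proportional. Write $p_{ij}=[\ell_i,\ell_j]\ne0$. The relation $\sum\ell_i^2=0$ means $\sum\ell_i\otimes\ell_i=0$ in $V^*\otimes V^*$. Applying $[\ell_k,\cdot\,]$ to the first factor gives $\sum_ip_{ki}\ell_i=0$, so for $k=0,1$
$$p_{01}\ell_1+p_{02}\ell_2+p_{03}\ell_3=0,\qquad -p_{01}\ell_0+p_{12}\ell_2+p_{13}\ell_3=0 .$$
Three vectors spanning a plane satisfy one relation up to scalar, and Cramer's rule gives it:
$$p_{23}\ell_1-p_{13}\ell_2+p_{12}\ell_3=0,\qquad p_{23}\ell_0-p_{03}\ell_2+p_{02}\ell_3=0 .$$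
Comparing, $(p_{01},p_{02},p_{03})=\eta\,(p_{23},-p_{13},p_{12})$ and $(-p_{01},p_{12},p_{13})=\kappa\,(p_{23},-p_{03},p_{02})$. The first entries give $\kappa=-\eta$. Then $p_{12}=-\kappa p_{03}=\eta p_{03}$, while $p_{03}=\eta p_{12}$, so $\eta^2=1$. The sign $\eta$ is locally constant. Exchanging $x_0$ and $x_1$ changes $p_{01}$ to $-p_{01}$ and fixes $p_{23}$, so it flips $\eta$. Thus $\eta$ separates two families.

To see what may generalize, write the sign symmetrically in the indices. Put $D=\prod_{i<j}p_{ij}$ and $P_i=\prod_{j\ne i}p_{ij}$. Inserting $p_{23}=\eta p_{01}$, $p_{13}=-\eta p_{02}$, $p_{12}=\eta p_{03}$ we find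
$$P_0=p_{01}p_{02}p_{03},\quad P_1=-p_{01}p_{12}p_{13}=P_0,\quad P_2=p_{02}p_{12}p_{23}=P_0,\quad P_3=-p_{03}p_{13}p_{23}=P_0,$$
and $D=P_0\cdot p_{12}p_{13}p_{23}=-\eta P_0^2$. So all $P_i$ have a common value $P$, and the sign is $-\eta=D/P^2$. The equality of the $P_i$ is what happens for every $d$ with $d+2$ forms, and the next section explains why.

## 5. The unique relation among $d+2$ powers, and the proof of Theorem A

**Fact 1.** The $d$-th powers of at most $d+1$ pairwise non-proportional (in particular nonzero) linear forms are linearly independent in $S^d$. Hence $d+1$ of them form a basis.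

*Proof.* Add forms until there are exactly $d+1$. After a change of basis of $V^*$ none is proportional to $t$, so they are $\mu_i(s+x_it)$ with $\mu_i\ne0$ and distinct $x_i$. The coefficients of $(s+x_it)^d$ are $\binom dkx_i^k$, and the determinant of these coefficients is $\prod_k\binom dk$ times a Vandermonde determinant, so it is nonzero. $\square$

**Fact 2.** If $v_0,\dots,v_{d+1}\in V^*$ are pairwise non-proportional, the space of relations $\sum c_iv_i^d=0$ is spanned by $c_i=1/P_i$, where $P_i=\prod_{j\ne i}[v_i,v_j]$.

*Proof.* By Fact 1 the $d+2$ powers span $S^d$, of dimension $d+1$, so the space of relations is one-dimensional. A change of basis multiplies every bracket by one constant, hence all $P_i$ by the same constant, and does not affect the claim. So we may assume $v_i=\mu_i(s+x_it)$ with $\mu_i\ne0$ and the $x_i$ distinct. Then $[v_i,v_j]=\mu_i\mu_j(x_j-x_i)$ and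
$$P_i=\mu_i^{d}\Big(\prod_j\mu_j\Big)(-1)^{d+1}\prod_{j\ne i}(x_i-x_j),$$
so
$$\sum_i\frac{v_i^d}{P_i}=\frac{(-1)^{d+1}}{\prod_j\mu_j}\sum_i\frac{(s+x_it)^d}{\prod_{j\ne i}(x_i-x_j)} .$$
The coefficient of $s^{d-k}t^k$ in the last sum is $\binom dk\sum_ix_i^k/\prod_{j\ne i}(x_i-x_j)$. By Lagrange interpolation at the $d+2$ nodes $x_i$, the sum $\sum_ix_i^k/\prod_{j\neq i}(x_i-x_j)$ is the coefficient of $x^{d+1}$ in the polynomial of degree $\le d+1$ that agrees with $x^k$ at all nodes. For $0\le k\le d$ that polynomial is $x^k$ itself, so the coefficient is $0$. $\square$

**An example on the quartic fourfold.** Let $\zeta=e^{2\pi i/(d+2)}$ and $v_k=s+\zeta^kt$ for $0\le k\le d+1$. Then $\sum_k\zeta^kv_k^d=0$, since the coefficient of $s^{d-j}t^j$ is $\binom dj\sum_k\zeta^{k(j+1)}$ and $1\le j+1\le d+1$. So $\ell_k=e^{2\pi ik/(d(d+2))}(s+\zeta^kt)$ defines a line on $X_{d+1,d}$ with pairwise non-proportional coordinates. For $d=4$ this is $\ell_k=e^{2\pi ik/24}(s+e^{2\pi ik/6}t)$, $0\le k\le5$.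

**Proof of Theorem A.** Let $d$ be even, $n=d+1$, $X=X_{n,d}$. Let $U\subset F_1(X)$ be the open set of lines for which $\ell_0,\dots,\ell_{d+1}$ are pairwise non-proportional. This does not depend on the basis.

**Step 1: $U$ is nonempty.** The line of the example above lies in $U$. (In general, for any pairwise non-proportional $v_i$, take $c_i=1/P_i\ne0$ and $\ell_i=c_i^{1/d}v_i$; then $\sum\ell_i^d=0$ by Fact 2.)

**Step 2: define the invariant.** For a line $L\in U$ with a chosen basis put
$$P_i=\prod_{j\ne i}[\ell_i,\ell_j]\ne0,\qquad D=\prod_{i<j}[\ell_i,\ell_j]\ne0 .$$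
Since $L\subset X$, the vector $(1,\dots,1)$ is a relation among the $\ell_i^d$. By Fact 2, $(1/P_i)_i$ is also a relation, and the two are proportional. So all $P_i$ equal a common value $P$. As $d$ is even, $(d+2)/2$ is an integer, and we may set
$$\varepsilon(L)=\frac{D}{P^{(d+2)/2}} .$$

**Step 3: $\varepsilon$ does not depend on the basis.** A base change multiplies each bracket by one constant $\delta\ne0$. The product $D$ has $(d+2)(d+1)/2$ factors, and $P^{(d+2)/2}$ has $(d+1)\cdot(d+2)/2$ factors, so both are multiplied by the same power of $\delta$. Locally on $U$ the basis can be chosen to vary algebraically, so $\varepsilon$ is a well-defined regular function on $U_{\rm red}$.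

**Step 4: $\varepsilon$ takes at most two values.** We compute
$$P^{d+2}=\prod_iP_i=\prod_{i\ne j}[\ell_i,\ell_j]=\prod_{i<j}\bigl(-[\ell_i,\ell_j]^2\bigr)=(-1)^{(d+1)(d+2)/2}D^2 .$$
Hence $\varepsilon^2=D^2/P^{d+2}=(-1)^{(d+1)(d+2)/2}$ is constant, and $\varepsilon$ takes values in a set $\{\varepsilon_0,-\varepsilon_0\}$. The sets $\{\varepsilon=\varepsilon_0\}$ and $\{\varepsilon=-\varepsilon_0\}$ are closed in $U$, disjoint, and cover $U$, so both are also open.

**Step 5: both values occur.** The automorphism of $X$ exchanging $x_0$ and $x_1$ preserves $U$ and replaces $(\ell_0,\ell_1)$ by $(\ell_1,\ell_0)$. It permutes the $P_i$, so it leaves the common value $P$ unchanged. In $D$ it changes $[\ell_0,\ell_1]$ to its negative and permutes the other factors, exchanging $[\ell_0,\ell_j]$ with $[\ell_1,\ell_j]$ for $j\ge2$. So $D\mapsto-D$ and $\varepsilon\mapsto-\varepsilon$.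

Thus $U$ is the disjoint union of two nonempty open subsets of $F_1(X)$. An irreducible space has no two disjoint nonempty open subsets, so $F_1(X)$ is not irreducible. For $d\ge4$ the pair $(d+1,d)$ satisfies $d=n-1$ and is not $(3,2)$. $\square$

For $d=2$ this is the computation of Section 4, with $\varepsilon=-\eta$. For odd $d$ the exponent $(d+2)/2$ is not an integer, and the definition of $\varepsilon$ breaks down at that point. Theorem B shows that for odd $d$ nothing is left to separate.

## 6. Counting the components for Fermat hypersurfaces by Kummer theory

We now prove Theorem B. Let $1\le d\le n-1$ and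
$$M=\Big\{\ell\in(V^*)^{n+1}:\ \ell\text{ spans }V^*,\ \sum_{i=0}^n\ell_i^d=0\Big\}$$
as a scheme, that is, the scheme of lines on $X_{n,d}$ with a basis. Over a chart of $G(1,n)$ as in Section 3 the tuples with a basis are (chart)$\,\times GL_2$. A substitution $g\in GL_2$ changes the coefficients of $F(\ell)$ by an invertible linear map, so over the chart $M=F_1(X_{n,d})\times GL_2$. So $M\to F_1(X_{n,d})$ is a Zariski-locally trivial $GL_2$-bundle: irreducible components correspond, reducedness and being a local complete intersection can be checked on $M$, and dimensions differ by $4$. Since $M$ is cut out by $d+1$ equations in an open subset of $\mathbb A^{2n+2}$, all its components have dimension at least $2n+1-d$. Let $M_0\subset M$ be the open set where the $\ell_i$ are pairwise non-proportional.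

**Step 1: $\dim(M\setminus M_0)\le2n-d$, so $M_0$ is dense in $M$.** The purpose is to be able to ignore degenerate lines. We stratify $M$ by the set $Z=\{i:\ell_i=0\}$, with $z=|Z|$, and by the partition of the other indices into proportionality classes $b$. Let $m$ be the number of classes; $m\ge2$ since $\ell$ spans $V^*$. Write $\ell_i=\lambda_iv_b$ for $i\in b$, with $\lambda_i\ne0$ and $v_b$ locally normalized representatives of $m$ distinct points of $\mathbb P^1$. The condition is
$$\sum_bc_bv_b^d=0,\qquad c_b=\sum_{i\in b}\lambda_i^d .$$
The points contribute $m$ parameters. For fixed points, $c$ lies in a linear space of dimension $\max(0,m-d-1)$ by Fact 1: the powers are independent if $m\le d+1$, and they span $S^d$ if $m\ge d+1$. For fixed $c$ the equation $\sum_{i\in b}\lambda_i^d=c_b$ is a nonconstant polynomial equation in $|b|$ unknowns, so the fibers of $\lambda\mapsto c$ have dimension at most $\sum_b(|b|-1)=n+1-z-m$. In total the stratum has dimension at most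
$$m+(n+1-z-m)+\max(0,m-d-1)=\max\bigl(n+1-z,\ n-z+m-d\bigr).$$
The first entry is at most $n+1\le2n-d$, since $d\le n-1$. The second is at most $2n-d$ unless $m>n+z$. But $m\le n+1-z$, so $m>n+z$ forces $2z<1$, i.e. $z=0$ and $m=n+1$, and this stratum is $M_0$. There are finitely many strata, so $\dim(M\setminus M_0)\le2n-d$. Since all components of $M$ have dimension at least $2n+1-d$, none lies in $M\setminus M_0$.

**Step 2: $M$ is reduced, a local complete intersection, of pure dimension $2n+1-d$.** The differential of $\ell\mapsto\sum\ell_i^d$ is $(m_i)\mapsto d\sum\ell_i^{d-1}m_i$. Taking $m_i\in\mathbb C\ell_i$ we see that its image contains all $\ell_i^d$. At a point of $M_0$ these are $n+1\ge d+1$ powers of pairwise non-proportional forms, so they span $S^d$ by Fact 1. Hence $M$ is smooth of dimension $2n+1-d$ along $M_0$, which is dense. So $M$ has pure dimension $2n+1-d$, which is the dimension predicted by the number of equations. It is a local complete intersection, hence Cohen–Macaulay, and it is generically reduced, so it is reduced. Subtracting $4$, $F_1(X_{n,d})$ has pure dimension $2n-3-d$.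

**Step 3: replace $M_0$ by a covering of an irreducible variety.** By Step 1 it remains to count the components of $M_0$. Let $P_0\subset(V^*)^{n+1}$ be the open set of tuples of pairwise non-proportional vectors, and put
$$\bar E=\Big\{(v,c)\in P_0\times\mathbb C^{n+1}:\sum c_iv_i^d=0\Big\},\qquad E=\bar E\cap\{c_i\ne0\text{ for all }i\},$$
$$\widetilde M=\Big\{(v,\lambda)\in P_0\times(\mathbb C^*)^{n+1}:\sum\lambda_i^dv_i^d=0\Big\}.$$
The map $(v,\lambda)\mapsto((\lambda_iv_i)_i,\lambda)$ is an isomorphism $\widetilde M\cong M_0\times(\mathbb C^*)^{n+1}$, with inverse $(\ell,\lambda)\mapsto((\lambda_i^{-1}\ell_i)_i,\lambda)$. So $M_0$ and $\widetilde M$ have the same number of components. The map $\widetilde M\to E$ is $c_i=\lambda_i^d$.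

By Fact 1 the $v_i^d$ always span $S^d$, so $\bar E$ is the kernel of a surjection of vector bundles on $P_0$. It is a vector bundle of rank $n-d\ge1$, hence smooth and irreducible. For each $i$ the other $n\ge d+1$ powers span $S^d$, so some relation has $c_i=1$; thus no $c_i$ vanishes identically on any fiber of $\bar E$. A vector space over $\mathbb C$ is not a finite union of proper subspaces, so $E$ is nonempty. As an open subset of $\bar E$ it is irreducible and smooth.

**Step 4: express the number of components through $d$-th powers in a field.** The map $\widetilde M\to E$ is the pullback of the $d$-th power map on $(\mathbb C^*)^{n+1}$, so it is finite étale of degree $d^{n+1}$ (a $\mu_d^{n+1}$-torsor). Hence every component of $\widetilde M$ dominates $E$, and the components correspond to the points of the fiber over the generic point of $E$. With $K=\mathbb C(E)$ this fiber is the spectrum of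
$$A=K[\lambda_0,\dots,\lambda_n]/(\lambda_0^d-c_0,\dots,\lambda_n^d-c_n),$$
which is a product of fields. Each factor is generated over $K$ by a $d$-th root of each $c_i$, so, as $\mu_d\subset K$, each factor is isomorphic to the splitting field $K'=K(c_0^{1/d},\dots,c_n^{1/d})$. The number of factors is therefore $d^{n+1}/[K':K]$. By Kummer theory $[K':K]$ is the order of the subgroup of $K^*/K^{*d}$ generated by the classes of the $c_i$. This subgroup is the image of $(\mathbb Z/d)^{n+1}$ under $a\mapsto\prod c_i^{a_i}$. So
$$\#\{\text{components}\}=|\mathcal K|,\qquad \mathcal K=\Big\{a\in(\mathbb Z/d)^{n+1}:\ \prod c_i^{a_i}\in K^{*d}\Big\}. \tag{2}$$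

**Step 5: $\mathcal K=0$ if $d\le n-2$.** We detect the exponents by orders along divisors. The function $c_i$ on $\bar E$ is linear on each fiber and not identically zero on any, so $D_i=\{c_i=0\}$ is a subbundle of corank $1$, that is, a reduced irreducible divisor, along which $c_i$ has order $1$. For $i\ne j$ the $n-1\ge d+1$ powers other than the $i$-th and $j$-th span $S^d$, so some relation has $c_j=1$ and $c_i=0$. Hence $D_i\ne D_j$, and $c_j$ has order $0$ along $D_i$. So $\prod c_i^{a_i}$ has order $a_i$ along $D_i$. If it is a $d$-th power in $K$, then $d\mid a_i$ for all $i$. By (2), $F_1(X_{n,d})$ is irreducible.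

**Step 6: $|\mathcal K|=1$ or $2$ if $d=n-1$.** Now there are $n+1=d+2$ forms, and Fact 2 describes the fibers of $E$: we have $E\cong P_0\times\mathbb C^*$ via $c_i=\tau/\prod_{j\ne i}[v_i,v_j]$. Hence
$$\prod_ic_i^{a_i}=\pm\,\tau^{\sum a_i}\prod_{i<j}[v_i,v_j]^{-(a_i+a_j)} .$$
Let $v_i=\alpha_is+\beta_it$. Then $K$ is the fraction field of the polynomial ring $\mathbb C[\alpha_i,\beta_i,\tau]$. In this ring the brackets $[v_i,v_j]=\alpha_i\beta_j-\alpha_j\beta_i$ are quadratic forms of rank $4$, hence irreducible. They are pairwise non-associate, since they involve different variables, and $\tau$ is a further prime. The constant $\pm1$ is a $d$-th power in $\mathbb C$. By unique factorization the product is a $d$-th power in $K$ if and only if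
$$d\mid\sum_ia_i\quad\text{and}\quad d\mid a_i+a_j\ \text{ for all }i<j .$$
Since $n+1\ge3$, for $i\neq j$ choose $k$ distinct from both. Then $a_i\equiv-a_k\equiv a_j$. So all $a_i$ are congruent to one $a$ with $2a\equiv0\pmod d$. Conversely, such an $a$ satisfies $\sum a_i=(d+2)a\equiv2a\equiv0$. Thus $|\mathcal K|$ is the number of $a\in\mathbb Z/d$ with $2a=0$, which is $1$ for $d$ odd and $2$ for $d$ even. With (2) this finishes the proof of Theorem B. $\square$

For $d$ even the nonzero element of $\mathcal K$ is $a_i=d/2$ for all $i$: the product $\prod c_i^{d/2}$ is a $d$-th power up to a constant because $\prod_iP_i=\pm D^2$. This is the identity from Step 4 of the proof of Theorem A.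

## 7. Connectedness for every hypersurface, from the Fermat fiber

We turn to arbitrary smooth $X$ and the plan of Section 3. Its first ingredient is connectedness, and Theorem B supplies the one good fiber needed.

**Lemma 1.** If $d\le n-2$, or $d=n-1$ is odd, then $F_1(X)$ is nonempty and connected for every hypersurface $X\subset\mathbb P^n$ of degree $d$.

*Proof.* Let $\mathbb P^N$ be the projective space of hypersurfaces of degree $d$ and $I=\{(L,X):L\subset X\}\xrightarrow{f}\mathbb P^N$. The fiber of $f$ over $[X]$ is $F_1(X)$. Containing a given line imposes $d+1$ independent linear conditions, so $I$ is a projective bundle over $G(1,n)$. Hence $I$ is smooth and irreducible of dimension $2(n-1)+N-d-1$, and $\dim I-N=2n-3-d$.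

**Step 1: $f$ is surjective.** By Theorem B the fiber over $[X_{n,d}]$ is nonempty, reduced, irreducible, and of dimension $\dim I-N$. Every component of a nonempty fiber has dimension at least $\dim I-\dim f(I)$, so $\dim f(I)\ge N$. As $f(I)$ is closed, $f$ is surjective.

**Step 2: $f$ is flat over a neighborhood of $[X_{n,d}]$.** By semicontinuity of fiber dimension and properness of $f$, the points with fiber dimension larger than $\dim I-N$ form a closed set, which does not contain $[X_{n,d}]$. So all fibers over a neighborhood have dimension exactly $\dim I-N$. Since source and target are smooth, $f$ is flat there.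

**Step 3: general fibers are connected.** On the fiber over $[X_{n,d}]$, which is projective, reduced and connected, $h^0(\mathcal O)=1$. By semicontinuity in the flat family, nearby fibers have $h^0(\mathcal O)\le1$. A disconnected scheme has $h^0(\mathcal O)\ge2$, so nearby fibers are connected.

**Step 4: all fibers are connected.** Let $I\to T\to\mathbb P^N$ be the Stein factorization: $I\to T$ is surjective with connected fibers, and $T\to\mathbb P^N$ is finite. $T$ is integral because $I$ is. By Step 3 a general fiber of $T\to\mathbb P^N$ is one point. In characteristic $0$ this means that $T\to\mathbb P^N$ has degree $1$, so it is finite and birational. As $\mathbb P^N$ is normal, it is an isomorphism. So the fibers of $f$ are those of $I\to T$, which are connected. $\square$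

## 8. Lines in $S$ and the Gauss map

The second ingredient is a bound on $\dim S$. We first show that lines in $S$ have small $W_L$, and then that few lines have small $W_L$.

**Lemma 2.** Let $X$ be smooth of degree $d$ and $L\subset X$ a line. If $V^*W_L\ne S^d$, then $w\le d-2$. Moreover $w\ge2$ if $d\ge2$.

*Proof.* Let $\varphi\ne0$ be a linear functional on $S^d$ vanishing on $V^*W_L$. Then $\varphi(s\,\cdot)$ and $\varphi(t\,\cdot)$ are functionals on $S^{d-1}$ that vanish on $W_L$. If they are independent, $w\le\dim S^{d-1}-2=d-2$.

Suppose they are dependent. Then $\varphi(l\,\cdot)=0$ for some $0\ne l\in V^*$, so $\varphi$ kills $l\,S^{d-1}$. This is the hyperplane in $S^d$ of forms vanishing at the zero $q$ of $l$, so $\varphi$ is a nonzero multiple of evaluation at $q$. Choose $m\in V^*$ with $m(q)\ne0$. For $f\in W_L$ we get $0=\varphi(mf)$, hence $f(q)=0$. So $q$ is a base point of $W_L$, contradicting the smoothness of $X$.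

Finally, for $d\ge2$ a subspace of $S^{d-1}$ of dimension at most $1$ has a base point, since a form of positive degree has a zero. $\square$

For $d=2,3$ Lemma 2 already gives $S=\emptyset$. On the lines of $C_1\times C_2$ in Section 3, $d=4$ and $w=2$, the only possibility.

**Definition.** The Gauss map $\gamma:X\to(\mathbb P^n)^*$ sends $p$ to the tangent hyperplane at $p$; its coordinates are the partial derivatives of $F$.

On $L=\{x_2=\dots=x_n=0\}$ it is $[0:0:F_2:\dots:F_n]$. So, up to a linear embedding, $\gamma|_L$ is the map to $\mathbb P^{w-1}$ given by a basis of $W_L$. For example, on the lines of Section 3 it is $[s^3:t^3]$, of degree $3$ onto a line.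

**Lemma 3.** Let $X\subset\mathbb P^n$ be smooth of degree $d\ge3$.

(i) The lines $L\subset X$ with $\gamma|_L$ not birational onto its image form a set of dimension $\le n-3$.

(ii) The lines $L\subset X$ with $\gamma|_L$ not a closed immersion form a set of dimension $\le n-2$.

*Proof.* **Step 1: $\gamma$ is finite, and injective outside a set of dimension at most $n-2$.** Since $\gamma^*\mathcal O(1)=\mathcal O_X(d-1)$ is ample, $\gamma$ contracts no curve, so it is finite. In particular $\gamma(X)$ is a hypersurface in $(\mathbb P^n)^*$. Reflexivity in characteristic $0$ (see Harris, *Algebraic Geometry: A First Course*, Lecture 15) says that the set of pairs (point $p$ of $X$, hyperplane tangent to $X$ at $p$) is also the conormal variety of the dual variety $\gamma(X)$: over a smooth point $h\in\gamma(X)$, the points $p$ with $\gamma(p)=h$ are exactly those which, viewed as hyperplanes in $(\mathbb P^n)^*$, are tangent to $\gamma(X)$ at $h$. As $\gamma(X)$ is a hypersurface, there is exactly one. So $\gamma^{-1}(h)$ is one point for $h$ in a dense open subset of $\gamma(X)$. The complement of this open set has dimension at most $n-2$,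 and so has its preimage under the finite map $\gamma$. Hence
$$R=\{p\in X:\gamma^{-1}\gamma(p)\ne\{p\}\}\quad\text{satisfies}\quad\dim R\le n-2 .$$

**Step 2: proof of (i).** Consider the constructible set of pairs $(L,x)$ with $x\in L\subset X$ such that some $y\in L$, $y\ne x$, has $\gamma(y)=\gamma(x)$. If $\gamma|_L$ has degree $\ge2$ onto its image, then, in characteristic $0$, a general fiber has at least two points, so almost every $x\in L$ occurs. If $\gamma|_L$ is birational onto its image, only finitely many $x$ occur. So the lines in (i) are those for which infinitely many $x$ occur, and they form a constructible set. Let $\Sigma$ be an irreducible family of such lines, $m=\dim\Sigma$, and let $U_\Sigma$ be the set of pairs above with $L\in\Sigma$. It contains a dense subset of each $L$, so $\dim U_\Sigma=m+1$. The map $U_\Sigma\to X$, $(L,x)\mapsto x$, has image in $R$. Its fibers are finite, since $L=\overline{xy}$ with $y$ in the finite set $\gamma^{-1}\gamma(x)$. So $m+1\le\dim R\le n-2$.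

**Step 3: two ways to fail to be a closed immersion.** A morphism from a projective variety that is injective on points and on tangent vectors is a closed immersion. So for a line $L$ in (ii) either (A) there are $p\ne q$ in $L$ with $\gamma(p)=\gamma(q)$, or (B) there is $p\in L$ with $d\gamma_p(T_pL)=0$.

In case (A), $L$ is determined by $(p,q)$, where $p\in R$ and $q$ lies in the finite set $\gamma^{-1}\gamma(p)$. So these lines form a set of dimension at most $n-2$.

In case (B), let $Z_k=\{p\in X:\dim\ker d\gamma_p=k\}$ with $k\ge1$, and let $Z$ be a component of $Z_k$, with its reduced structure. The map $\gamma|_Z$ has finite fibers, and in characteristic $0$ it is generically smooth onto its image; so $d(\gamma|_Z)$ is injective at a general $z\in Z$. There $T_zZ\cap\ker d\gamma_z=0$ inside $T_zX$, which has dimension $n-1$, so $\dim Z\le n-1-k$. A line in case (B) with $p\in Z$ is given by $p$ and a direction in $\mathbb P(\ker d\gamma_p)\cong\mathbb P^{k-1}$. So these lines form a set of dimension at most $(n-1-k)+(k-1)=n-2$. There are finitely many $k$ and $Z$. $\square$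

## 9. Degrees up to 5: the proof of Theorem C

Let $X\subset\mathbb P^n$ be smooth of degree $d\le n-1$. Recall that $F_1(X)\ne\emptyset$.

**Degree 1.** $F_1(X)=G(1,n-1)$ is smooth and irreducible.

**Degrees 2 and 3, $(n,d)\neq(3,2)$.** If $L\in S$, Lemma 2 gives $2\le w\le d-2\le1$, which is absurd. So $S=\emptyset$ and $F_1(X)$ is smooth. It is connected by Lemma 1: for $d=2$ we have $n\ge4$, so $d\le n-2$; for $d=3$ either $n\ge5$, so $d\le n-2$, or $n=4$, and $d=n-1$ is odd. A smooth connected scheme is irreducible. This proves part 1.

**Degree 4, $n\ge5$.** If $L\in S$, Lemma 2 gives $w=2$. So $W_L$ is spanned by two binary cubics without common zero, and $\gamma|_L$ is a map of degree $3$ onto a line, hence not birational onto its image. By Lemma 3(i), $\dim S\le n-3$. The number $2n-3-d$ is $2n-7$, and $n-3<2n-7$ for $n\ge5$. So by (a), $F_1(X)$ is reduced of pure dimension $2n-7$. If $n\ge6$, then $n-3\le2n-9=2n-5-d$, so by (b) $F_1(X)$ is normal. As $d=4\le n-2$, Lemma 1 gives connectedness, so $F_1(X)$ is irreducible. This proves part 2. For $n=5$ the bound is $\dim S\le2$ while (b) needs $\dim S\le1$, and the surface of lines parametrized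 by $C_1\times C_2$ in Section 3 shows that $\dim S=2$ does occur.

**Degree 5, $n\ge7$.** Let $L\in S$. By Lemma 2, $w\in\{2,3\}$. We claim that $\gamma|_L$ is not a closed immersion.

If $w=2$, then $\gamma|_L$ is a map of degree $4$ onto a line, so it is not a closed immersion.

If $w=3$, then $\dim V^*\otimes W_L=6$, while $\dim V^*W_L\le5$ because $V^*W_L\ne S^5$ and $\dim S^5=6$. So the multiplication map $V^*\otimes W_L\to S^5$ has a kernel: there are $a,b\in W_L$, not both zero, with $sa+tb=0$. Then $t\mid a$ and $s\mid b$, so $a=tC$ and $b=-sC$ with $0\ne C\in S^3$. The forms $sC$, $tC$ are independent, so $W_L=\langle sC,tC,E\rangle$ for some $E\in S^4$. Since $W_L$ has no base points, $E$ has no zero on $\{C=0\}$. If $C$ has two distinct zeros $p\ne q$, then at both of them $\gamma|_L=[sC:tC:E]$ equals $[0:0:1]$, so $\gamma|_L$ is not injective. Otherwise $C$ has a multiple zero $p$. Near $p$ the affine coordinates $sC/E$ and $tC/E$ of $\gamma|_L$ vanish to order at least $2$, so $d\gamma_p(T_pL)=0$. In both cases $\gamma|_L$ is not a closed immersion.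

By Lemma 3(ii), $\dim S\le n-2$. Here $2n-3-d=2n-8$, and $n-2<2n-8$ for $n\ge7$. So by (a), $F_1(X)$ is reduced of pure dimension $2n-8$. If $n\ge8$, then $n-2\le2n-10=2n-5-d$, so by (b) $F_1(X)$ is normal. It is connected by Lemma 1, since $d=5\le n-2$, so it is irreducible. This proves part 3 and completes the proof of Theorem C. $\square$
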